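# Shortest augmenting paths in online bipartite matching: $\Omega(n\log^2 n/\log\log n)$ server changes

## 1. Online matchings, augmenting paths, and the SAP rule

All logarithms are to base 2.

**Definition (online instance, server change).** We have a bipartite graph $(C\cup S,E)$. The servers $S$ are there from the beginning. The clients $C$ arrive one at a time, and each client arrives together with all of its incident edges. The total number of vertices is $n$. After each arrival an algorithm must hold a maximum matching of the current graph. It may re-match clients that arrived earlier, and each time the matched server of such a client changes, this counts as one *server change*.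

Example: the servers are $x,y$. A client $u$ with neighbors $x,y$ arrives and is put on $x$. Then a client $u'$ arrives whose only neighbor is $x$. A maximum matching now has two edges, so $u'$ must get $x$ and $u$ must move to $y$. This is one server change.

**Definition (augmenting path, length).** Let $M$ be a matching and $c$ an unmatched client. An *augmenting path* from $c$ is a path
$$c,\ s_1,\ y_1,\ s_2,\ y_2,\ \dots,\ y_{p-1},\ s_p$$
in which $y_i$ is the client matched to $s_i$ for $i<p$, and $s_p$ is free. Its *length*, in these notes, is the number $p$ of its non-matching edges; it has $2p-1$ edges in total. To augment along it means: $c$ takes $s_1$, and each $y_i$ moves from $s_i$ to $s_{i+1}$. So exactly $p-1$ previously matched clients change servers.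

Example: take servers $z_0,z_1,z_2$ and clients $w_1,w_2$ with $N(w_i)=\{z_{i-1},z_i\}$, where $w_1$ is on $z_0$, $w_2$ is on $z_1$, and $z_2$ is free. A new client $c$ with $N(c)=\{z_0\}$ has the augmenting path $c,z_0,w_1,z_1,w_2,z_2$. Its length is $3$. Augmenting moves $w_1$ to $z_1$ and $w_2$ to $z_2$, which is two server changes.

By Berge's theorem a matching is maximum if and only if it admits no augmenting path. Suppose $M$ was maximum and $c$ arrives. An augmenting path in the new graph must use $c$, and since $c$ is unmatched it is an endpoint. If there is such a path, augmenting gives one more edge, and one new vertex cannot raise the maximum by more than one. If there is none, $M$ is still maximum. Hence the following rule always holds a maximum matching.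

**Definition (SAP).** The *Shortest Augmenting Path* algorithm does this when $c$ arrives: if there is an augmenting path from $c$, it augments along a shortest one; otherwise $c$ stays unmatched. Ties among shortest paths may be broken arbitrarily.

Example: if $c$ has two free neighbors, both give paths of length 1, and SAP may use either of them at no server change. We shall see that such innocent ties matter a great deal later.

## 2. Total server changes of SAP: $n\log n$ or more?

How many server changes does SAP make in total, over a whole instance? The problem, whose source is "Online bipartite matching with $O(\log^2 n)$ replacements" (http://2018.highlightsofalgorithms.org/speakers/invited/Bernstein.pdf), comes with two known bounds. Every online algorithm can be forced to make $\Omega(n\log n)$ server changes in total, and SAP makes at most $O(n\log^2 n)$. The conjecture to be decided is that SAP makes at most $O(n\log n)$ server changes.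

The conjecture is false.

**Theorem 1.** There is a constant $\gamma>0$ such that for all large $N$ there are an instance on $N$ vertices and a way of breaking ties among shortest augmenting paths for which SAP makes at least $\gamma N\log^2N/\log\log N$ server changes. In particular SAP is not $O(n\log n)$.

**Theorem 2 (stronger form).** There are a constant $\gamma>0$, instances with $n\to\infty$, a tie-breaking, $K=\Theta(\log n/\log\log n)$, and lengths $H_1<\dots<H_K$ with $H_{k+1}/H_k=(\log n)^{\Theta(1)}$, such that for every $k$ at least $\gamma\, n\log n/H_k$ arrivals have shortest augmenting paths whose number of non-matching edges lies in $[H_k,2H_k]$.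

With the known upper bound, the worst case of SAP over instances and tie-breakings is thus determined up to a factor $O(\log\log n)$. Two things are not claimed: the lower bound is not claimed for every tie-breaking rule, and the remaining $\log\log n$ gap is not closed.

## 3. Merging segments of a path: $n\log n$ by hand

Let us first see SAP make order $n\log n$ changes on the simplest graph. Let $N=2^p$, let the servers be $0,1,\dots,N-1$, and let every client be adjacent to two consecutive servers. A *segment* of size $s$ is a set of $s$ consecutive servers such that the $s-1$ clients between neighbors have arrived. It contains exactly one free server. I keep the free server at an end, the left or the right one as I like.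

For $s=1$ this is trivial. Suppose two adjacent segments of size $s$ are given, the left one with its free server at its left end, the right one with its free server at its right end. Now the client arrives that joins them, adjacent to the last server of the left segment and the first of the right. It can shift everything in the left segment by one, to the left, or everything in the right segment by one, to the right. Both paths have length $s$, and there is no other. If SAP takes the left path, the merged segment of size $2s$ has its free server at the right end; if it takes the right path, at the left end. So the induction continues.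

A merge of two segments of size $s=2^j$ costs $s-1$ changes, and there are $N/(2s)$ of them. The total is
$$\sum_{j=0}^{p-1}\frac{N}{2^{j+1}}\,(2^j-1)=\frac{Np}{2}-(N-1).$$
For $N=8$ these are $4\cdot 0+2\cdot1+1\cdot3=5$ changes, and the formula gives $12-7=5$. Since $n=2N-1$, this is of order $n\log n$.

Read this scale by scale. There are $N/(2s)$ arrivals with paths of length $s$, so (number of arrivals) times (length) is $N/2$, of order $n$, for each of the $\log N$ values of $s$. To disprove the conjecture we need more than order $n$ per scale, on many scales. Theorem 2 says that order $n\log n$ is possible on each of $\Theta(\log n/\log\log n)$ scales.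

## 4. Potentials that bound augmenting paths from below

We will prescribe long augmenting paths and must prove that no shorter one exists. The tool is a potential that drops by at most one per step.

**Lemma 3 (Potential Lemma).** Suppose all present clients are matched by $M$. Let $\varphi$ assign an integer to each present client. Put $\varphi(s)=\varphi(M(s))$ for matched servers, where $M(s)$ is the client on $s$, and $\varphi(s)=0$ for free servers. If $\varphi(y)\le 1+\varphi(s)$ for every edge $ys$ with $y$ present, then for a new client $c$ with $N(c)=\{z\}$ every augmenting path from $c$ has length at least $1+\varphi(z)$.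

**Proof.** Let the path be $c,s_1=z,y_1,s_2,\dots,y_{p-1},s_p$ with $y_i=M(s_i)$ and $s_p$ free. Then $\varphi(s_p)=0$ and $\varphi(s_i)=\varphi(y_i)\le 1+\varphi(s_{i+1})$ for $i<p$. Hence $\varphi(z)=\varphi(s_1)\le p-1$. $\square$

Example: servers $z_0,\dots,z_D$, clients $w_1,\dots,w_D$ with $N(w_i)=\{z_{i-1},z_i\}$, $w_i$ on $z_{i-1}$, and $z_D$ free. Put $\varphi(w_i)=D+1-i$. Then $\varphi(z_i)=D-i$ for all $i$ (also for the free $z_D$), and the two edges at $w_i$ satisfy $\varphi(w_i)=\varphi(z_{i-1})$ and $\varphi(w_i)=1+\varphi(z_i)$. A new client at $z_0$ needs length at least $1+D$, which is what the obvious path uses.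

## 5. A conveyor of parallel units costs only $O(n)$ per wave

Here is a sensible way to make many long paths. Put $L$ *units* in a line. Unit $m$ has a left bank $X_m$ and a right bank $Y_m$ of $Q$ servers each, and $Q$ unit clients sitting on the left bank. Between units $m$ and $m+1$ there is a set $V_m$ of $Q$ *connectors*, adjacent to all of $Y_m$ and all of $X_{m+1}$ and sitting on $Y_m$. If a connector of $V_{m-1}$ is pushed into $X_m$, it displaces a unit client, which moves to $Y_m$ and displaces a connector of $V_m$, which moves to $X_{m+1}$, and so on. The ripple stops where an exit, that is, a free server, can be reached. After $Q$ ripples through a unit all its clients have changed banks. When this has happened everywhere, the conveyor is in the mirror image of its initial state and can be run backwards. Call one such run a *wave*. The spacing of the exits is ours to choose, so successive waves can have ripples of very different lengths.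

The simplest unit is parallel: $c_i$ is adjacent to $s_i\in X_m$ and $t_i\in Y_m$ only. How much does a wave cost inside the units? Each ripple visits one server of $X_m$ and one of $Y_m$, and each unit is traversed $Q$ times. So there are $2Q$ visits for the $2Q$ servers of a unit, and $2QL\le n$ visits in the whole wave. Spacing the exits further apart makes ripples longer but arrivals fewer; the product stays the same. If the lengths grow at least by a constant factor from wave to wave, there are $O(\log n)$ waves, since no path is longer than $n$. The total inside the units is $O(n\log n)$, no more than in Section 3.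

The precise point of failure is that each server is visited only once per wave. We need a unit whose servers are visited about $\log Q$ times on average while its clients change banks once.

## 6. The half-graph unit

Let $Q=2^A$. From now on a unit has servers $X=\{s_0,\dots,s_{Q-1}\}$, $Y=\{t_0,\dots,t_{Q-1}\}$ and unit clients $c_0,\dots,c_{Q-1}$ with
$$N(c_i)=\{s_0,\dots,s_i\}\cup\{t_0,\dots,t_{b_i}\},\qquad b_i:=Q-1-i.$$
Call $b_i$ the *reach* of $c_i$: it may sit on $t_\sigma$ exactly if $\sigma\le b_i$. The reaches are $0,\dots,Q-1$, so if all unit clients are on $Y$, the one of reach $\sigma$ sits on $t_\sigma$. If we send the clients of large reach over first and park them on low servers, the later ones, of small reach, must shove them up again, and many servers are visited.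

**Example, $Q=4$.** The reaches of $c_0,c_1,c_2,c_3$ are $3,2,1,0$. At first $c_i$ is on $s_i$ and connectors, written $v$, are on all of $Y$. I list the occupants of $t_0,t_1,t_2,t_3$ after each of four passes; in each pass a connector of the previous set takes $s_\kappa$, for $\kappa=0,1,2,3$ in turn, and displaces $c_\kappa$.

1. $c_0\to t_0$, and the connector on $t_0$ leaves: $(c_0,v,v,v)$.
2. $c_1\to t_1$, and the connector on $t_1$ leaves: $(c_0,c_1,v,v)$.
3. $c_2\to t_0$, $c_0\to t_2$, and the connector on $t_2$ leaves: $(c_2,c_1,c_0,v)$.
4. $c_3\to t_0$, $c_2\to t_1$, $c_1\to t_2$, $c_0\to t_3$, and the connector on $t_3$ leaves: $(c_3,c_2,c_1,c_0)$.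

Counting one server of $X$ each time, the passes visit $2,2,3,5$ servers, together $12$. A parallel unit would give $8$.

Ties matter here. If the connectors displaced $c_3,c_2,c_1,c_0$ in this order, each could go straight to its final place $t_0,t_1,t_2,t_3$, and only $8$ servers would be visited. The parking positions matter too. From $(c_1,c_0,v,v)$, which is also a legal position after two passes, $c_2\to t_0$, $c_1\to t_2$ leads to $(c_2,c_0,c_1,v)$. Then $c_3\to t_0$, $c_2\to t_1$, $c_0\to t_3$ finishes with three servers of $Y$ instead of four: $c_0$ could jump over $t_2$. We need a parking rule under which no client can jump ahead. The idea is to cut $Y$ into blocks of size $2^a$, where $2^a$ is the number of remaining clients rounded up to a power of two, and to let no parked client reach further than one block ahead.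

**Definition (blocks).** For $0\le\kappa\le Q-1$ put
$$r=Q-\kappa,\quad a=\lceil\log r\rceil,\quad e=2^a-r,\quad J=2^{A-a}-1 .$$
Then $\kappa=Q-2^a+e=J2^a+e$. If $a\ge1$ then $2^{a-1}<r\le2^a$, so $0\le e<2^{a-1}$; if $a=0$ then $r=1$ and $e=0$. The blocks are $B_j=\{t_\sigma:\ j2^a\le\sigma<(j+1)2^a\}$ for $0\le j\le J$.

**Definition (rule $R(\kappa)$).** For $\kappa<Q$: for each $\sigma=j2^a+o<\kappa$ with $0\le o<2^a$, the client on $t_\sigma$ is the unit client whose reach is
$$b=j2^a+(2^a-1-o)\ \text{ if } o<e\quad(\textit{own-block form}),$$
$$b=(j+1)2^a+(2^a-1-o)\ \text{ if } o\ge e\quad(\textit{next-block form}).$$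
In the second case $j<J$, because $\sigma<J2^a+e$. Rule $R(Q)$ says that the client on $t_\sigma$ is the unit client of reach $\sigma$, for all $\sigma$.

Example: $Q=4$, $\kappa=2$. Here $r=2$, $a=1$, $e=0$, $J=1$, and both $\sigma=0,1$ are in next-block form, with reaches $2+1=3$ and $2+0=2$. So $c_0$ is on $t_0$ and $c_1$ on $t_1$, as in the list above. For $\kappa=3$ we have $a=0$, $e=0$, and the reach at $t_\sigma$ is $\sigma+1$: this is $(c_2,c_1,c_0,v)$.

**Lemma 4 (consistency).** For $\kappa<Q$ the rule $R(\kappa)$ places exactly $c_0,\dots,c_{\kappa-1}$, each once, and each on a neighbor.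

**Proof.** In own-block form, $o$ runs over $[0,e-1]$ in the blocks $0,\dots,J$, so the reaches are the numbers with offset in $[2^a-e,2^a-1]$ in the blocks $0,\dots,J$. In next-block form, $o$ runs over $[e,2^a-1]$ in the blocks $0,\dots,J-1$, so the reaches are the numbers with offset in $[0,2^a-1-e]$ in the blocks $1,\dots,J$. Together these are all numbers in the blocks $1,\dots,J$, and in block $0$ those that are at least $2^a-e=r$. So each of $r,\dots,Q-1$ occurs once. Since $b_i=Q-1-i$, these are the reaches of $c_0,\dots,c_{\kappa-1}$.

For adjacency we need $\sigma\le b$. In next-block form this is clear. In own-block form there is some $o<e$, so $e>0$ and $a\ge1$; then $o\le e-1\le 2^{a-1}-1$, so $o\le 2^a-1-o$. $\square$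

Now write a superscript $m$ for the unit where needed, and let $V_{m-1}$, $V_m$ be the connector sets to the left and right of unit $m$.

**Definition (state with count $\kappa$).** Unit $m$ is in the state with count $\kappa$, $0\le\kappa\le Q$, if $s_\sigma$ is matched into $V_{m-1}$ for $\sigma<\kappa$ and to $c_\sigma$ for $\sigma\ge\kappa$; $t_\sigma$ is matched into $V_m$ for $\sigma\ge\kappa$; and the $t_\sigma$ with $\sigma<\kappa$ are occupied according to $R(\kappa)$.

Example: count $0$ means $c_i$ on $s_i$ for all $i$ and $Y$ full of $V_m$; count $Q$ means $X$ full of $V_{m-1}$ and $c_i$ on $t_{Q-1-i}$ for all $i$.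

**Lemma 5 (pass).** In the state with count $\kappa<Q$, let a client of $V_{m-1}$ take $s_\kappa$, let $c_\kappa$ move to $t_e$, let the client on $t_{j2^a+e}$ move to $t_{(j+1)2^a+e}$ for $j=0,\dots,J-1$, and let the client on $t_{J2^a+e}=t_\kappa$, a connector of $V_m$, leave. All these moves are along edges, and the result is the state with count $\kappa+1$.

**Proof.** *The moves are along edges.* The client of $V_{m-1}$ is adjacent to all of $X_m$. We have $b_\kappa=r-1=2^a-1-e$, and this is at least $e$: for $a\ge1$ because $e\le2^{a-1}-1$, for $a=0$ because both sides are $0$. So $c_\kappa t_e$ is an edge. For $j<J$ we have $j2^a+e<\kappa$, and the client on $t_{j2^a+e}$ has offset $o=e$, hence is in next-block form: its reach is $(j+1)2^a+(2^a-1-e)\ge(j+1)2^a+e$. So it may move to $t_{(j+1)2^a+e}$.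

*The new occupants, in the old blocks.* After the moves, $t_e$ holds $c_\kappa$, whose reach is $2^a-1-e$, and $t_{(j+1)2^a+e}$ holds a client of reach $(j+1)2^a+2^a-1-e$. These are exactly the servers of offset $e$, and now they are in own-block form. So for all $\sigma<\kappa+1$ the formulas of the rule hold with the same $a$ and with $e$ replaced by $e+1$: own-block form for $o<e+1$, next-block form for $o\ge e+1$.

*This is $R(\kappa+1)$.* There are three cases.

If $a\ge1$ and $e+1<2^{a-1}$, then $r-1=2^a-(e+1)>2^{a-1}$. So for $\kappa+1$ the value of $a$ is the same and that of $e$ is $e+1$, and we have $R(\kappa+1)$.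

If $a=0$, then $\kappa=Q-1$, the blocks are single servers, and all occupants are in own-block form with $o=0$, that is, $b=\sigma$. This is $R(Q)$.

If $a\ge1$ and $e+1=2^{a-1}$, then $r-1=2^{a-1}$. For $\kappa+1$ the new parameters are $a'=a-1$ and $e'=0$, so every occupant has to be in next-block form for blocks of half the size. That is, for each $\sigma=j'2^{a'}+o'<\kappa+1$ with $0\le o'<2^{a'}$ we need
$$b=(j'+1)2^{a'}+2^{a'}-1-o'.$$
If $j'=2j$, then $\sigma=j2^a+o$ with $o=o'<2^{a'}=e+1$, so $b=j2^a+2^a-1-o'=(2j+1)2^{a'}+2^{a'}-1-o'$, as required. If $j'=2j+1$, then $o=2^{a'}+o'\ge e+1$. Here $j<J$, since the second half of block $J$ begins at $Q-2^{a'}=\kappa+1>\sigma$. So $b=(j+1)2^a+2^a-1-2^{a'}-o'=(2j+2)2^{a'}+2^{a'}-1-o'$, as required.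

Finally $s_\kappa$ is now matched into $V_{m-1}$, $c_\kappa$ has left $X_m$, and $t_\kappa$ no longer holds a connector. So the unit is in the state with count $\kappa+1$. $\square$

A pass visits exactly one server of $X_m$ and one of each block $B_0,\dots,B_J$, together $1+Q/2^a$ servers. Over the passes $r=Q,\dots,1$ these numbers sum to
$$\sum_{r=1}^Q\Big(1+\frac{Q}{2^{\lceil\log r\rceil}}\Big)=Q+Q+\sum_{a=1}^A 2^{a-1}\frac{Q}{2^a}=Q\Big(2+\frac A2\Big), \tag{1}$$
because $r=1$ contributes $Q/1$ and exactly $2^{a-1}$ values of $r$ have $\lceil\log r\rceil=a\ge1$. For $Q=4$ this is $12$, as found by hand. So a server is visited about $A/4$ times on average. This is the gain of a factor $\log Q$.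

## 7. Gadgets, boundaries and connectors: the instance

Two problems remain. Ripples need exits, but an exit that is too close makes SAP take a short path. And all waves must share the same units. Both are handled by exits that are long corridors. Exits for wave $k$ have a corridor of $D_k$ clients. In wave $k$ the exits of earlier waves are blocked, and the exits of later waves are so long that leaving through them is no shorter than rippling on to the proper exit.

**Parameters.** Let $A\ge16$ be an integer, $Q=2^A$, $\beta=A^2$, $K=\lfloor A/(2\log A)\rfloor$. For $1\le k\le K$ put
$$\mu_k=\beta^k,\quad L=2Q\beta^K,\quad G_k=L/\mu_k\ (\ge2Q),\quad H_k=\mu_kQ\Big(\frac A2+2\Big),\quad D_1=0,\quad D_{k+1}=D_k+H_k+2 .$$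
All of these are integers. The exits of wave $k$ will be $\mu_k$ units apart.

**Units.** There are half-graph units $m=1,\dots,L$ as in Section 6, with banks $X_m,Y_m$ and clients $c^m_i$.

**Definition (gadget).** A gadget of index $k$ has servers $z_0$ (the *root*), $z_1,\dots,z_{D_k}$ and clients $w_1,\dots,w_{D_k}$ with $N(w_i)=\{z_{i-1},z_i\}$. It is *unused* if $w_i$ is on $z_{i-1}$ for all $i$ and $z_{D_k}$ is free. For $k=1$ it is just a root, and unused means that the root is free.

An augmenting path that enters an unused gadget at its root can continue to $z_{D_k}$; this takes $D_k+1$ non-matching edges, counting the edge into the root. Afterwards $w_i$ is on $z_i$ for all $i$, the root is matched to a client from outside, and the gadget is *used*. It is *held* if that client is a connector, and *killed* if it is a point client (defined below). The example after the definition of augmenting paths is a corridor with two clients, before and after.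

For each $k$ there are *boundary gadgets* $(k,g)$, $1\le g\le G_k-1$. Gadget $(k,g)$ is assigned to boundary $m=g\mu_k$ if $k$ is odd and to boundary $m=L-g\mu_k$ if $k$ is even. For each $k$ there are also $Q$ *end gadgets* of index $k$; let $Z^k$ be the set of their roots. Finally $Z^0$ is a set of $Q$ plain servers, also called roots. Example: gadget $(1,1)$ sits at boundary $\beta$, between units $\beta$ and $\beta+1$, and gadget $(2,1)$ at boundary $L-\beta^2$. Odd waves will run from left to right and even waves from right to left, and $g$ counts in the direction of the wave.

**Connectors.** For $0\le m\le L$ there is a set $V_m$ of $Q$ clients. Each $v\in V_m$ is adjacent to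

- all of $Y_m$ (if $m\ge1$) and all of $X_{m+1}$ (if $m<L$);
- the roots of all boundary gadgets assigned to boundary $m$;
- if $m=0$: all of $Z^0$ and all $Z^k$ with $k$ even; if $m=L$: all $Z^k$ with $k$ odd.

All members of one $V_m$ have the same neighborhood, so only the set of servers occupied by $V_m$ will matter.

**Point clients** are adjacent to exactly one server, which is a root. Once matched, a point client never moves, and its root is *killed*. We use the words held and killed for roots, including those in $Z^0$, as well as for gadgets.

**Initial phase.** First all gadget clients arrive, then all unit clients, then all connectors. Ties are broken so that $w_i$ goes to $z_{i-1}$, $c^m_i$ to $s^m_i$, $V_m$ bijectively to $Y_m$ for $m\ge1$, and $V_0$ bijectively to $Z^0$. Each prescribed server is a neighbor of the arriving client and is free at that time, so the one-edge path is a shortest augmenting path. After this only point clients arrive, in waves $k=1,\dots,K$.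

## 8. Configurations between waves, and reflection

**Definition (configuration before wave $k$).**

- *$k$ odd:* $c^m_i$ is on $s^m_i$; $V_m$ occupies $Y_m$ for $1\le m\le L$; $V_0$ occupies $Z^{k-1}$.
- *$k$ even:* $c^m_i$ is on $t^m_{Q-1-i}$; $V_m$ occupies $X_{m+1}$ for $0\le m\le L-1$; $V_L$ occupies $Z^{k-1}$.
- *Both:* all gadgets of index $\ge k$ are unused; all boundary gadgets of index $<k$ and all roots in $Z^j$, $j\le k-2$, are killed; all gadgets with roots in $Z^{k-1}$ (if $k\ge2$) are used.

For $k=K+1$ the definition is read in the same way. Example: the initial phase produces the configuration before wave $1$. Before wave $2$, all units have count $Q$, the gadgets $(1,g)$ and the roots $Z^0$ are killed, and $V_L$ holds $Z^1$.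

**Step 1: even waves are mirror images of odd ones.** Consider the map
$$s^m_i\leftrightarrow t^{L+1-m}_i,\qquad c^m_i\leftrightarrow c^{L+1-m}_{Q-1-i},\qquad V_m\leftrightarrow V_{L-m}.$$
With $m'=L+1-m$, it maps $N(c^m_i)$ to $\{t^{m'}_0,\dots,t^{m'}_i\}\cup\{s^{m'}_0,\dots,s^{m'}_{Q-1-i}\}=N(c^{m'}_{Q-1-i})$, and it maps $Y_m\cup X_{m+1}$ to $X_{L-m+1}\cup Y_{L-m}$, which are the bank neighbors of $V_{L-m}$. So it preserves all edges among units and connectors. It maps "$c^m_i$ on $t^m_{Q-1-i}$" to "$c^{m'}_{Q-1-i}$ on $s^{m'}_{Q-1-i}$", it maps "$V_m$ occupies $X_{m+1}$" to "$V_{L-m}$ occupies $Y_{L-m}$", and boundary $L-g\mu_k$ to boundary $g\mu_k$; and it exchanges $V_0$ and $V_L$. So it exchanges the odd and even forms of the configuration and of the boundary assignment of index $k$.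

Let the *start end* be $V_0$ for $k$ odd and $V_L$ for $k$ even, and let the *far end* be the other one. In the configuration before wave $k$, for either parity, the following holds.

**Fact (F).** The start end occupies $Z^{k-1}$, whose roots are adjacent to no other connectors. The far end is the only set $V_m$ adjacent to $Z^k$, and all gadgets of index $k$ are unused. Every root that is neither in $Z^{k-1}$ nor of index $k$ is either killed or the root of an unused gadget of index $>k$.

Indeed, $Z^j$ is adjacent only to $V_0$ for $j$ even (including $j=0$) and only to $V_L$ for $j$ odd. For $k$ odd this makes $V_0$ the only neighbor set of $Z^{k-1}$ and $V_L$ that of $Z^k$, and for $k$ even the other way round. The last claim holds for roots in $Z^j$ because $j\le k-2$ means killed and $j>k$ means unused, and for boundary gadgets because index $<k$ means killed and index $>k$ unused.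

In Sections 9 and 10 I treat odd $k$ and use only (F), the unit–connector edges and the boundary assignment of index $k$. For even $k$ one relabels units and connectors by the reflection, leaving the names of gadgets alone, and the same argument applies. What we want to prove is this.

**Proposition 6.** Starting from the configuration before wave $k$, one can present $G_k+Q-1$ point clients and break ties so that SAP ends in the configuration before wave $k+1$, and each arrival number $T$ of the wave with $Q\le T\le G_k$ uses a path of length exactly $H_k+D_k+2$.

## 9. A wave as a sliding window of $Q$ active groups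

Let $k$ be odd and write $\mu,G,D,H$ for $\mu_k,G_k,D_k,H_k$. Group $g$, $1\le g\le G$, consists of the units $(g-1)\mu+1,\dots,g\mu$. Let $\zeta_1,\dots,\zeta_Q$ be the roots in $Z^{k-1}$ and $\xi_0,\dots,\xi_{Q-1}$ those in $Z^k$.

**Step 2: the prescribed states.** For $1\le T\le G+Q$ let $\mathcal S_T$ (the state before arrival $T$) be the following.

- Every unit of group $g$ is in the state with count $\kappa_g=\min(Q,\max(0,T-g))$.
- Gadget $(k,g)$ is unused if $T\le g$, held by a member of $V_{g\mu}$ if $g<T\le g+Q$, and killed if $T>g+Q$.
- $\zeta_i$ is killed if $i<T$, and otherwise held by $V_0$.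
- $\xi_i$ is held by $V_L$ if $i<T-G$, and otherwise unused.
- Everything else is as before the wave.

Example, with toy values $Q=2$, $\mu=1$, $G=4$ (so $A=1$; only the definition of the states is being illustrated). The counts $(\kappa_1,\kappa_2,\kappa_3,\kappa_4)$ for $T=1,\dots,6$ are
$$(0,0,0,0),\ (1,0,0,0),\ (2,1,0,0),\ (2,2,1,0),\ (2,2,2,1),\ (2,2,2,2).$$
At $T=3$ the gadgets at boundaries $1$ and $2$ are held and the one at boundary $3$ is unused. Arrival $3$ will hit the root at boundary $1$. The connector of $V_1$ displaced there enters unit $2$, a pass there pushes a connector of $V_2$ into unit $3$, and a pass there pushes a connector of $V_3$ into the unused gadget at boundary $3$. The counts become $(2,2,1,0)$.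

We check that $\mathcal S_T$ makes sense: each $V_m$ must occupy exactly $Q$ servers. Let $\kappa$ be the count of unit $m$ and $\kappa'$ that of unit $m+1$. Then $V_m$ occupies $Q-\kappa$ servers of $Y_m$, $\kappa'$ servers of $X_{m+1}$, and some roots. Inside a group $\kappa=\kappa'$ and no root is held, so the number is $Q$. At $m=g\mu$ with $1\le g\le G-1$, the difference $\kappa_g-\kappa_{g+1}$ is $1$ if $1\le T-g\le Q$ and $0$ otherwise, which is exactly the number of held gadgets $(k,g)$. At $m=0$ we have $\kappa_1=\min(Q,T-1)$ servers of $X_1$ and $\max(0,Q-T+1)$ held roots $\zeta_i$. At $m=L$ we have $Q-\kappa_G$ servers of $Y_L$ and $\max(0,T-G)$ roots $\xi_i$, and $\max(0,T-G)=\kappa_G$ because $T\le G+Q$.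

$\mathcal S_1$ is the configuration before wave $k$: all counts are $0$, all $(k,g)$ and $\xi_i$ are unused, all $\zeta_i$ are held by $V_0$. In $\mathcal S_{G+Q}$ all counts are $Q$, so $c^m_i$ is on $t^m_{Q-1-i}$ and $V_m$ occupies $X_{m+1}$ for $m<L$; all $(k,g)$ are killed because $g\le G-1$, all $\zeta_i$ are killed, and all $\xi_i$ are held by $V_L$. This is the configuration before wave $k+1$.

**Step 3: zones, and how long the path will be.** Fix an arrival $T$, $1\le T\le G+Q-1$. Call group $g$ *active* if $0\le T-g\le Q-1$, *finished* if $T-g\ge Q$, *unborn* if $T<g$; units inherit these names. So active units have count $T-g<Q$, finished ones $Q$, unborn ones $0$. The active groups are $g_0,\dots,g^*$ with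
$$g_0=\max(1,T-Q+1),\qquad g^*=\min(T,G),$$
and this range is nonempty since $T\ge1$ and $T-Q+1\le G$. Finished units lie to the left of the active ones and unborn units to the right. Let $m^*=g^*\mu$ be the last active unit. Then either $m^*=L$, or $g^*=T<G$ and unit $m^*+1$ is unborn.

The *zones* are, from left to right over the active units $m$: first $X_m$, then the blocks $B_0,\dots,B_J$ of $Y_m$ with respect to the count of unit $m$. Call them $Z_1,\dots,Z_h$, and give them *levels*
$$\ell(Z_i)=D+h+1-i .$$
Consecutive zones have levels differing by one, also across the border between two active units, and $\ell(Z_h)=D+1$. In the toy example at $T=3$, unit $2$ has $r=1$ and zones $X,\{t_0\},\{t_1\}$, and unit $3$ has $r=2$ and zones $X,\{t_0,t_1\}$; so $h=5$ and the levels are $D+5,\dots,D+1$.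

A unit with $r=Q-\kappa$ has $1+Q/2^{\lceil\log r\rceil}$ zones. Different active groups have different values $r=Q-T+g\in\{1,\dots,Q\}$, and each group has $\mu$ units. So by (1)
$$h\le\mu\sum_{r=1}^Q\Big(1+\frac{Q}{2^{\lceil\log r\rceil}}\Big)=\mu Q\Big(2+\frac A2\Big)=H, \tag{2}$$
with equality when $Q\le T\le G$, since then the active groups are $T-Q+1,\dots,T$ and all $r=1,\dots,Q$ occur.

**Step 4: the arriving client and the path $\Pi_T$.** If $T\le Q$, the point client $c$ is adjacent to $z=\zeta_T$. If $T>Q$, it is adjacent to the root $z$ of gadget $(k,T-Q)$; here $1\le T-Q=g_0-1\le G-1$. In both cases $z$ is held in $\mathcal S_T$ by some $v\in V_{(g_0-1)\mu}$: for $T\le Q$ because $g_0=1$ and $\zeta_T$ is held by $V_0$, for $T>Q$ because $g=T-Q$ satisfies $g<T\le g+Q$. The path $\Pi_T$ is as follows.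

- $c$ takes $z$, and $v$ takes $s_\kappa$ in the first active unit $(g_0-1)\mu+1$, where $\kappa$ is the count of that unit.
- Each active unit performs the pass of Lemma 5.
- For an active unit $m<m^*$, the connector leaving $Y_m$ takes $s_{\kappa'}$ in $X_{m+1}$, where $\kappa'$ is the count of unit $m+1$.
- The connector leaving $Y_{m^*}$ takes the root of $(k,T)$ if $T\le G-1$; then $g^*=T$, so this gadget is at boundary $m^*$, and it is unused in $\mathcal S_T$. If $T\ge G$ it takes $\xi_{T-G}$; then $m^*=L$ and $0\le T-G\le Q-1$, and $\xi_{T-G}$ is unused in $\mathcal S_T$. The path then runs through that gadget to its free end.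

All edges exist, since connectors in $V_m$ are adjacent to all of $X_{m+1}$ and to the roots at their boundary, and the other moves are covered by Lemma 5. The servers on the path are distinct: $z$, which is held, one server in each zone, and the servers of one unused gadget. The displaced clients are their mates. Hence $\Pi_T$ is an augmenting path, and its length is
$$1+h+(D+1)=h+D+2 .$$

**Step 5: augmenting along $\Pi_T$ turns $\mathcal S_T$ into $\mathcal S_{T+1}$.** By Lemma 5 the count of each active unit grows from $T-g$ to $T+1-g$. The other counts do not change, and this agrees with $\min(Q,\max(0,T+1-g))$. The root $\zeta_T$ (if $T\le Q$), respectively the gadget $(k,T-Q)$ (if $T>Q$), becomes killed. These are exactly the prescribed changes from held to killed: a root $\zeta_i$ changes if $i=T$, and a gadget $(k,g)$ changes if $T=g+Q$. The gadget $(k,T)$ (if $T\le G-1$) becomes held by $V_{T\mu}$, respectively $\xi_{T-G}$ (if $T\ge G$) becomes held by $V_L$. These are exactly the prescribed changes from unused to held: a gadget $(k,g)$ changes if $g=T$, and $\xi_i$ changes if $i=T-G$.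

It remains to prove that SAP may use $\Pi_T$.

## 10. The path $\Pi_T$ is shortest

We apply Lemma 3. The potential follows the levels: a client gets one more than the lowest level it can reach inside the window, clients to the left of the window get the maximum, and clients to the right get what the exit costs.

**Step 6: the potential.** Put $P=D+h+1=1+\ell(Z_1)$. In state $\mathcal S_T$ define $\varphi$ on

- a unit client $c^m_i$: $1+\ell(B)$ with $B$ the block of $Y_m$ containing $t_{b_i}$, if $m$ is active; $P$ if $m$ is finished; $D+1$ if $m$ is unborn;
- $v\in V_m$: $1+\ell(X_{m+1})$ if $m+1$ is active; $P$ if $m+1$ is finished; $D+1$ if $m+1$ is unborn or $m=L$;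
- gadget clients: $\varphi(w_i)=D_{k'}+1-i$ in an unused gadget of index $k'$, and $\varphi(w_i)=0$ in a used gadget;
- point clients: $P$.

So the root of an unused gadget of index $k'$ has potential $D_{k'}$, also when $D_{k'}=0$ and the root is free. All present clients are matched and all values are $\ge0$. The only free servers adjacent to present clients are the ends $z_{D_{k'}}$ of unused gadgets. For every $k'>k$ we have, by (2),
$$D_{k'}\ge D_{k+1}\ge D+H\ge D+h=P-1. \tag{3}$$

**Step 7: inside the window, potentials are at least levels.** The claim is that $\varphi(s)\ge\ell(Z)$ for every server $s$ in a zone $Z$. Let the zone belong to the active unit $m$ with count $\kappa$ and parameters $r,a,e,J$.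

Let $s=s_\sigma\in X_m$. If $\sigma<\kappa$, its mate is in $V_{m-1}$ and $\varphi(s)=1+\ell(X_m)$. If $\sigma\ge\kappa$, its mate is $c_\sigma$ with $b_\sigma\le r-1<2^a$, so $t_{b_\sigma}\in B_0$ and $\varphi(s)=1+\ell(B_0)=\ell(X_m)$.

Let $s=t_\sigma\in B_j$ with $\sigma<\kappa$. By $R(\kappa)$ the reach of the mate lies in $B_j$ or in $B_{j+1}$. So $\varphi(s)$ is $1+\ell(B_j)$ or $1+\ell(B_{j+1})=\ell(B_j)$. This is where the parking rule is used.

Let $s=t_\sigma$ with $\sigma\ge\kappa$. Then $\sigma\ge J2^a$, so $t_\sigma\in B_J$, and the mate is in $V_m$. If $m<m^*$, unit $m+1$ is active and $\varphi(s)=1+\ell(X_{m+1})=\ell(B_J)$. If $m=m^*$, then $m+1$ is unborn or $m=L$, and $\varphi(s)=D+1=\ell(Z_h)=\ell(B_J)$.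

**Step 8: $\varphi(y)\le1+\varphi(s)$ on every edge $ys$.** By (F) and the definition of $\mathcal S_T$, a root adjacent to $V_m$ is killed, or held by $V_m$, or the root of an unused gadget of index $k$, or the root of an unused gadget of index $>k$. We go through all clients $y$.

1. *$y=c^m_i$, $m$ active.* Let $B$ be the block of $t_{b_i}$. The neighbors in $Y_m$ are $t_0,\dots,t_{b_i}$ and lie in $B$ or in blocks to its left; the neighbors in $X_m$ lie in a zone to its left. Levels decrease to the right, so by Step 7 $\varphi(s)\ge\ell(B)=\varphi(y)-1$.
2. *$y=c^m_i$, $m$ finished.* The count is $Q$. $X_m$ is matched into $V_{m-1}$ and $Y_m$ to unit clients of $m$. All have value $P=\varphi(y)$.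
3. *$y=c^m_i$, $m$ unborn.* The count is $0$. $X_m$ is matched to unit clients of $m$, of value $D+1$. $Y_m$ is matched to $V_m$, where $m+1$ is unborn or $m=L$, so the value is again $D+1=\varphi(y)$.
4. *$y=v\in V_m$, $m+1$ active.* Here $\varphi(v)=1+\ell(X_{m+1})\le P$. Servers in $X_{m+1}$ have $\varphi\ge\ell(X_{m+1})$ by Step 7. If $m\ge1$, unit $m$ is active or finished. If it is active, servers in $Y_m$ have $\varphi\ge\ell(B_J)=1+\ell(X_{m+1})$, where $B_J$ is the last block of unit $m$; if it is finished, they have $\varphi=P$. Roots that are killed have $P$; those held by $V_m$ have $\varphi(v)$; unused ones of index $k'>k$ have $D_{k'}\ge P-1\ge\varphi(v)-1$ by (3). There is no unused root of index $k$: a gadget $(k,g)$ at $m=g\mu$ would need $T\le g$, whereas $m+1$ being active in group $g+1$ gives $T\ge g+1$; and $Z^k$ is adjacent only to $V_L$, while $m<L$.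
5. *$y=v\in V_m$, $m+1$ finished.* Here $\varphi(v)=P$, and $m$ is finished or $m=0$. $Y_m$ (if $m\ge1$) has value $P$ by item 2. $X_{m+1}$ is matched to $V_m$ and has value $P$. Roots are killed ($P$), held by $V_m$ ($P$), or unused of index $k'>k$ (at least $P-1$ by (3)). None is unused of index $k$: at $m=g\mu$ the group $g+1$ is finished, so $T\ge g+1+Q>g$; and $Z^k$ is adjacent only to $V_L$.
6. *$y=v\in V_m$, $m+1$ unborn or $m=L$.* Here $\varphi(v)=D+1$. The case $m=0$ does not occur, since then unit $1$ would be unborn, but $T\ge1$. Unit $m\ge1$ is not finished: if $m+1$ lies in an unborn group $g'$, then $m$ lies in group $g'$ or $g'-1$, and $T-(g'-1)\le0<Q$; and group $G$ is not finished since $T\le G+Q-1$. So servers in $Y_m$ have $\varphi\ge D+1$, by Step 7 if $m$ is active and as in item 3 if $m$ is unborn. Servers in $X_{m+1}$, with $m+1$ unborn, have $D+1$. Roots: unused of index $k$ have $D$, unused of larger index at least $D$, held by $V_m$ have $D+1$, killed have $P\ge D+1$. All are at least $\varphi(v)-1$.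
7. *Gadget clients and point clients.* In an unused gadget of index $k'$ the mate of $w_i$ is $z_{i-1}$, and the other neighbor has $\varphi(z_i)=D_{k'}-i=\varphi(w_i)-1$, where for $i=D_{k'}$ the server is free with value $0$. In a used gadget $\varphi(w_i)=0$ and all values are $\ge0$. A point client is adjacent only to its mate.

Note how tight item 6 is: an unused exit of index $k$ has potential $D$, exactly one less than $\varphi(v)$. And items 4 and 5 are where the later exits must be too long, which is (3).

**Step 9: conclusion for the wave.** Lemma 3 applies. We have $\varphi(z)=\varphi(v)$ with $v\in V_{(g_0-1)\mu}$, and $X_{(g_0-1)\mu+1}=Z_1$ is the first zone, so $\varphi(z)=1+\ell(Z_1)=P$. Thus every augmenting path from $c$ has length at least $1+P=h+D+2$, and $\Pi_T$ has this length. So SAP may use $\Pi_T$, and by Step 5 the next state is $\mathcal S_{T+1}$. After the $G+Q-1$ arrivals we are in $\mathcal S_{G+Q}$, the configuration before wave $k+1$, and for $Q\le T\le G$ we have $h=H$ by (2). This proves Proposition 6 for odd $k$, and by reflection for even $k$. $\square$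

## 11. Changes against vertices

**Step 10: changes.** By Proposition 6 wave $k$ contains $G_k-Q+1\ge G_k/2$ arrivals that each cause $H_k+D_k+1\ge\mu_kQA/2$ changes. So wave $k$ costs at least
$$\frac{G_k}{2}\cdot\frac{\mu_kQA}{2}=\frac{LQA}{4},$$
the same for every $k$, and the total is at least $K\cdot LQA/4$.

**Step 11: vertices.** We show that $n$ is of order $QL$, so the exits must not cost more than that. Since $2\le\mu_jQ$ and $\sum_{j<k}\beta^j\le2\beta^{k-1}$ (sum over $1\le j<k$),
$$D_k=\sum_{j<k}(H_j+2)\le\sum_{j<k}\mu_jQ\Big(\frac A2+3\Big)\le2\beta^{k-1}Q\Big(\frac A2+3\Big)\le3AQ\beta^{k-1}. \tag{4}$$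
Hence $G_kD_k\le3AQL/\beta=3QL/A$. Now count.

- Units contribute $3QL$ vertices, connectors $Q(L+1)$, and $Z^0$ contributes $Q$.
- For index $k$ there are $G_k-1+Q\le\frac32G_k$ gadgets of $2D_k+1$ vertices each. Also $\sum_kG_k\le L/(\beta-1)\le L$, and $K\le A/(2\log A)\le A/4$. So gadgets contribute at most
$$\frac32\sum_kG_k(2D_k+1)\le\frac{9KQL}{A}+\frac32L\le\frac94QL+\frac32L .$$
- Point clients contribute $\sum_k(G_k+Q-1)\le\frac32\sum_kG_k\le\frac32L$.

The sum is at most $\frac{25}4QL+2Q+3L\le8QL$, and it is at least $3QL$. Hence
$$2QL\le n\le8QL. \tag{5}$$
Since $\beta^K=2^{2K\log A}\le2^A=Q$, we get $L\le2Q^2$ and $n\le16Q^3=2^{3A+4}$.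

A remark on the choice of $\beta$. For $k\ge2$ we have $D_k\ge H_{k-1}\ge\mu_{k-1}QA/2$, so $G_kD_k\ge AQL/(2\beta)$. In this design the gadgets of all indices together therefore have at least $(K-1)AQL/(2\beta)$ vertices, and to keep this $O(QL)$ one needs $\beta$ of order at least $KA$. With $\beta^K\le Q=2^A$ this leaves room for only about $A/\log A$ waves, and here the $\log\log n$ is lost.

**Step 12: the ratio.** For $A\ge16$ we have $A/(2\log A)\ge2$, so $K\ge A/(4\log A)$, because $\lfloor x\rfloor\ge x/2$ for $x\ge1$. By (5) the number of changes is at least
$$\frac{A}{4\log A}\cdot\frac{LQA}{4}\ \ge\ \frac n8\cdot\frac{A^2}{16\log A}=\frac{n\,A^2}{128\log A}. \tag{6}$$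

**Proof of Theorem 1.** Given a large $N$, let $A=\lfloor(\log N)/4\rfloor-2$, which is at least $16$ once $\log N\ge72$. The instance has $n(A)\le2^{3A+4}\le N$ vertices, because $3A+4\le\frac34\log N-2$. Take $\lfloor N/n(A)\rfloor\ge1$ disjoint copies, let the arrivals be processed copy after copy, and pad with isolated servers to exactly $N$ vertices. Augmenting paths stay inside one copy, so the copies do not interact. The copies contain at least $N/2$ vertices, again by $\lfloor x\rfloor\ge x/2$ for $x\ge1$. By (6), applied to each copy, the total number of changes is at least
$$\frac N2\cdot\frac{A^2}{128\log A}.$$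
For large $N$ we have $A\ge(\log N)/4-3\ge(\log N)/5$, and $x^2/\log x$ is increasing for $x\ge2$. So $A^2/\log A\ge\frac{(\log N)^2}{25\log\log N}$, and the total is $\Omega(N\log^2N/\log\log N)$. This is not $O(N\log N)$. $\blacksquare$

**Proof of Theorem 2.** Take one copy of the instance for each $A\ge16$. For each $k$, at least $G_k/2=L/(2\mu_k)$ arrivals have shortest augmenting paths of length exactly $H_k+D_k+2$. This lies in $[H_k,2H_k]$, since by (4)
$$D_k+2\le3AQ\beta^{k-1}+2=\frac{3Q\mu_k}{A}+2\le\mu_kQ\Big(\frac A2+2\Big)=H_k .$$
Moreover, by (5),
$$\frac{G_k}{2}\cdot H_k\ \ge\ \frac{L}{2\mu_k}\cdot\frac{\mu_kQA}{2}=\frac{LQA}{4}\ \ge\ \frac{nA}{32}=\Omega(n\log n),$$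
where the last step uses $n\le2^{3A+4}$. So the number of these arrivals is at least $\gamma\,n\log n/H_k$ with a constant $\gamma>0$ that does not depend on $A$ or $k$. Also $H_{k+1}/H_k=\beta=A^2$. Finally $2^{2A}=Q^2\le2QL\le n\le2^{3A+4}$, so $A=\Theta(\log n)$. Hence $n\to\infty$ as $A\to\infty$, $K=\Theta(A/\log A)=\Theta(\log n/\log\log n)$, and $A^2=(\log n)^{\Theta(1)}$. $\blacksquare$
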